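\title{Deterministic Spectral Sparsification in Almost-Linear Time}

\begin{abstract}
For every fixed $\epsilon\in(0,1)$ we give a deterministic algorithm that, given an undirected graph with $n$ vertices, $m$ edges and polynomially bounded integer weights, computes in time $m^{1+o(1)}$ a $(1+\epsilon)$-approximate spectral sparsifier, and hence cut sparsifier, with $n^{1+O(1/\log\log n)}$ edges. The algorithm gives $n^{1+o(1)}$ edges for all $\epsilon\ge n^{-o(1)}$, and the complete graph shows that, for $\epsilon\le\frac12$, this is exactly the range in which sparsifiers of that size exist. The core of the proof is a deterministic almost-linear-time procedure that signs the edges of a graph of maximum degree $d=n^{o(1)}$ so that the signed adjacency matrix has norm much smaller than $d$. It squares the matrix repeatedly, restricts each square to the classes of a balanced coloring, and chooses the signs greedily.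
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G=(V,E,w)$ be an undirected graph with $n=|V|$ vertices, $m=|E|$ edges and positive edge weights. For $S\subseteq V$, let $\partial_GS$ be the set of edges with exactly one endpoint in $S$, and let $w(\partial_GS)$ be their total weight. The \emph{Laplacian} $L_G$ is the symmetric $V\times V$ matrix with
\[
x^\top L_Gx=\sum_{uv\in E}w(uv)(x_u-x_v)^2\qquad(x\in\mathbb{R}^V).
\]
It is additive over edges: $L_G=\sum_ew(e)L_e$, where $L_e$ is the Laplacian of the single edge $e$ with weight $1$.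

Let $0<\epsilon<1$ and let $H$ be a graph on $V$ with nonnegative edge weights $w_H$. We call $H$ a \emph{$(1+\epsilon)$-approximate cut sparsifier} of $G$ if
\[
(1-\epsilon)\,w(\partial_GS)\le w_H(\partial_HS)\le(1+\epsilon)\,w(\partial_GS)\qquad\text{for all }\emptyset\subsetneq S\subsetneq V,
\]
and a \emph{$(1+\epsilon)$-approximate spectral sparsifier} of $G$ if
\[
(1-\epsilon)\,x^\top L_Gx\le x^\top L_Hx\le(1+\epsilon)\,x^\top L_Gx\qquad\text{for all }x\in\mathbb{R}^V.
\]
At the indicator vector of $S$ the quadratic form of $L_G$ equals $w(\partial_GS)$, so every spectral sparsifier is a cut sparsifier.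

Every graph is a sparsifier of itself, so the notion is of interest for dense graphs. For the complete graph, $x^\top L_{K_n}x=n\|x\|^2-(\sum_vx_v)^2$. Hence $H$ is a spectral sparsifier of $K_n$ exactly when all eigenvalues of $L_H$ on the space orthogonal to the all-ones vector $\mathbf{1}$ lie in $[(1-\epsilon)n,(1+\epsilon)n]$: already in this case one has to construct a sparse graph with a very flat spectrum. In general, randomized sampling constructions, such as the Bencz\'ur--Karger importance-sampling scheme, compute $(1+\epsilon)$-approximate cut sparsifiers with $n^{1+o(1)}$ edges in near-linear time with high probability, and randomized near-linear-time constructions of spectral sparsifiers of this size are also known. The following question is posed as open in \cite[Question 2.13]{proposal}, with the comment that a new technique appears to be needed.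

\begin{quote}
\emph{For each of the two notions, is there, for every fixed $\epsilon\in(0,1)$, a deterministic algorithm that outputs a $(1+\epsilon)$-approximate sparsifier of the input graph with at most $n^{1+\alpha(n)}$ edges in time at most $m^{1+\beta(m)}$, where $\alpha$ and $\beta$ tend to $0$ and depend on $\epsilon$ only?}
\end{quote}

Throughout, the weights of $G$ are integers bounded by a fixed polynomial in $n$, time is measured in the word-RAM model with $O(\log n)$-bit words, $V=[n]=\{1,\dots,n\}$, and $G$ is simple (parallel edges are merged). Time bounds are for $m\ge2$, and constant factors are absorbed in $\beta$, since $Cm=m^{1+\log C/\log m}$.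

\subsection{Results}

The answer is yes for both notions.

\begin{theorem}\label{thm:main}
For every fixed $\epsilon\in(0,1)$ there is a deterministic algorithm that, given $G$ with integer weights bounded by $n^{O(1)}$, outputs a $(1+\epsilon)$-approximate spectral (hence cut) sparsifier $H$ of $G$ with $n^{1+O(1/\log\log n)}$ edges in time $m^{1+o(1)}$. Moreover, $E(H)\subseteq E(G)$ and $H$ has integer weights.
\end{theorem}

The accuracy may shrink with $n$, and the range in which it may do so can be determined. We write $\epsilon(n)\ge n^{-o(1)}$ for $\log(1/\epsilon(n))=o(\log n)$.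

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} holds, with $n^{1+o(1)}$ edges, for every $\epsilon=\epsilon(n)\in(0,1)$ (given to the algorithm) with $\epsilon(n)\ge n^{-o(1)}$.
\item[(b)] For $\epsilon\le\frac12$, every $(1+\epsilon)$-approximate cut sparsifier of $K_n$ has at least $(n-1)/(12\max(\epsilon,1/n))$ edges. Hence, for $\epsilon(n)\le\frac12$, sparsifiers (cut or spectral) with $n^{1+o(1)}$ edges exist for all graphs if and only if $\epsilon(n)\ge n^{-o(1)}$, and in that range they are computable deterministically in time $m^{1+o(1)}$.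
\end{enumerate}
\end{theorem}

\subsection{Halving a graph by signing its edges}\label{sec:halving}

The cut condition is the weaker one, so one might expect it to be the easier one to reach deterministically. But it consists of $2^{n-1}-1$ separate constraints, too many for a greedy procedure to watch one by one. The spectral condition is a bound on the norm of a single matrix, and it is the one we work with.

Let $\Gamma$ be a simple unweighted graph on $[N]$. A \emph{signing} assigns $s_e\in\{\pm1\}$ to each edge $e$. Let $\Delta_e$ be the adjacency matrix of the single edge $e$, and define the \emph{signed adjacency matrix} and the \emph{signed degrees} by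
\[
X=\sum_es_e\Delta_e,\qquad\sigma_v=\sum_{e\ni v}s_e .
\]
Give each edge the new weight $1+s_e$; that is, delete the negative edges and double the positive ones. The Laplacian changes by $\sum_es_eL_e$, and expanding the squares gives
\begin{equation}\label{eq:halving}
\sum_{e=uv}s_e(y_u-y_v)^2=\sum_v\sigma_vy_v^2-y^\top Xy\qquad(y\in\mathbb{R}^N).
\end{equation}
Suppose that $\Gamma$ is $d$-regular and an expander in the sense that $y^\top L_\Gamma y\ge\gamma d\|y\|^2$ for $y\perp\mathbf{1}$. Then a signing with $|\sigma_v|\le\delta d$ and $\|X\|\le\delta d$ removes about half of the edges at relative error $2\delta/\gamma$. A deterministic expander decomposition \cite{CGLNPS} reduces a general graph to pieces with $\gamma=n^{-o(1)}$, vertices of large degree can be split into copies of degree at most $d$, and $O(\log n)$ rounds of halving bring the average degree down to $d$. So it suffices to find, for some $d=n^{o(1)}$ and in time $Nn^{o(1)}$, a signing with $\delta$ small compared with $\epsilon\gamma/\log n$.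

The signed degrees are $N$ scalar sums, and a greedy rule handles them. The norm is the difficulty. For $d$-regular $\Gamma$, every signing has $\sqrt d\le\|X\|\le d$ (the lower bound because $\operatorname{tr}X^2=Nd$), and we ask only for a gain of a factor $n^{-o(1)}$ over the trivial upper bound. Still, consider the natural certificate $\|X\|\le(\operatorname{tr}X^{2j})^{1/(2j)}$. By the power mean inequality applied to the squared eigenvalues, $\operatorname{tr}X^{2j}\ge Nd^j$, so the certificate is at least $N^{1/(2j)}\sqrt d$ and beats $d$ only when $d^j>N$. The entries of $X^j$ are sums over walks of length $j$, and following $d^j>N$ walks from every vertex takes quadratic time.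

Our method also passes to higher powers, by repeated squaring, but after each squaring it keeps only the diagonal blocks of a partition that becomes finer at every level. For a positive semidefinite matrix this loses a factor equal to the number of blocks, and a balanced choice of the partition wins the same factor back. Section~\ref{sec:one} treats one squaring, Section~\ref{sec:blocks} introduces the blocks, and Section~\ref{sec:signing} proves the signing theorem. Sections~\ref{sec:expander} and~\ref{sec:general} carry out the reduction sketched above, and Section~\ref{sec:complete} proves the lower bound for $K_n$.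

\section{One squaring}\label{sec:one}

All matrices are real, and $\|\cdot\|$ is the spectral norm. A symmetric matrix $Y$ satisfies $|y^\top Yy|\le\|Y\|\,\|y\|^2$, $\|Y^2\|=\|Y\|^2$, and the \emph{row-sum bound}
\begin{equation}\label{eq:rowsum}
\|Y\|\le\max_u\sum_w|Y(u,w)|,
\end{equation}
which follows by reading an eigenvalue equation $Yy=\nu y$ at a coordinate where $|y_u|$ is largest. We write $|Y|\le B$ if $|Y(u,w)|\le B(u,w)$ for all $u,w$.

The bound \eqref{eq:rowsum} ignores the signs when it is applied to $X$, but not when it is applied to $X^2$, whose entries $\sum_vs_{uv}s_{vw}$ can cancel. These entries are quadratic in the signs. They become linear in each new sign if the signs $s_1,\dots,s_M$ are chosen in order. Call a quantity indexed by $e$ \emph{predictable} if it depends only on $s_1,\dots,s_{e-1}$. For arbitrary square matrices $\Delta_1,\dots,\Delta_M$ and $X_e=\sum_{f\le e}s_f\Delta_f$, we have $X_e^2-X_{e-1}^2=s_e(X_{e-1}\Delta_e+\Delta_eX_{e-1})+\Delta_e^2$ because $s_e^2=1$, and summing over $e$ gives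
\begin{equation}\label{eq:telescope}
X_M^2=\sum_e\Delta_e^2+\sum_es_e\,(X_{e-1}\Delta_e+\Delta_eX_{e-1}).
\end{equation}
If the $\Delta_e$ are predictable, so are the matrices $X_{e-1}\Delta_e+\Delta_eX_{e-1}$. The next lemma makes many sums with predictable terms small at once, provided that the total mass of each sum is large compared with its single terms.

\begin{lemma}[Greedy signs]\label{lem:signs}
Let $0<\eta\le1$, $J\ge1$, $\Lambda\ge\ln(2J)$, and for $j\in[J]$ let $\tau_j>0$ and $c_j\ge4\Lambda\tau_j/\eta^2$. Let $a_e(j)$, for $e\in[M]$ and $j\in[J]$, be predictable real numbers such that, for every choice of the signs, $|a_e(j)|\le\tau_j$ and $\sum_e|a_e(j)|\le c_j$. Put $\theta_j=\eta/(2\tau_j)$ and $P^\pm_e(j)=\prod_{f\le e}(1\pm\theta_js_fa_f(j))$. If each $s_e$ is chosen so that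
\begin{equation}\label{eq:rule}
s_e\sum_j\theta_ja_e(j)\bigl(P^+_{e-1}(j)-P^-_{e-1}(j)\bigr)\le0,
\end{equation}
then $\bigl|\sum_es_ea_e(j)\bigr|\le\eta c_j$ for all $j$.
\end{lemma}

\begin{proof}
All factors are positive, since $|\theta_ja_e(j)|\le\eta/2\le\frac12$. Let $\Phi_e=\sum_j(P^+_e(j)+P^-_e(j))$. Then $\Phi_0=2J$, and $\Phi_e-\Phi_{e-1}$ is the left side of \eqref{eq:rule}. Hence $P_M^\pm(j)\le\Phi_M\le2J$. For $|x|\le\frac12$ we have $\ln(1+x)\ge x-x^2$, because the difference vanishes at $0$ and its derivative $x(1+2x)/(1+x)$ has the sign of $x$. Therefore $\pm\theta_j\sum_es_ea_e(j)-\theta_j^2\sum_ea_e(j)^2\le\ln(2J)\le\Lambda$. With $\sum_ea_e(j)^2\le\tau_jc_j$ this gives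
\[
\Bigl|\sum_es_ea_e(j)\Bigr|\le\frac{\Lambda}{\theta_j}+\theta_j\tau_jc_j=\frac{2\Lambda\tau_j}{\eta}+\frac{\eta c_j}{2}\le\eta c_j.\qedhere
\]
\end{proof}

One of the two signs always satisfies \eqref{eq:rule}, and only the indices $j$ with $a_e(j)\ne0$ enter the rule. This locality is what makes the rule fast.

\begin{example}\label{ex:c4}
Let $\Gamma$ be the $4$-cycle with edges $e_1=12$, $e_2=23$, $e_3=34$, $e_4=41$, signed in this order. The diagonal entries of $X^2$ equal $2$, and the only other entries that can be nonzero are
\[
X^2(1,3)=s_2\cdot s_1+s_4\cdot s_3,\qquad X^2(2,4)=s_3\cdot s_2+s_4\cdot s_1,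
\]
where each product is written as the later sign times its predictable coefficient. Run rule \eqref{eq:rule} on these two sums with a common $\theta$. In the first three steps the sum in \eqref{eq:rule} is $0$, and we take $s_1=s_2=s_3=+1$. Now both sums stand at $1$, so $P^+-P^-=2\theta$ for both, and both coefficients of $s_4$ equal $1$. The rule forces $s_4=-1$. Then $X^2=2I$ and $\|X\|=\sqrt2$, whereas the unsigned cycle has norm $2$.
\end{example}

The same computation works for the entries of $X^2$ that have many terms, and the remaining entries are small one by one.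

\begin{proposition}\label{prop:one}
Let $\Gamma$ be a simple graph on $[N]$, $N\ge2$, with maximum degree at most $d$, and let $0<\eta\le1$. There is a signing with $\|X\|^2\le d+\eta d^2+8\eta^{-2}N\ln N$.
\end{proposition}

\begin{proof}
For $u\ne w$ let $c(u,w)$ be the number of common neighbors, so $\sum_{w\ne u}c(u,w)\le d^2$. Call the pair $\{u,w\}$ heavy if $c(u,w)>\mu:=8\eta^{-2}\ln N$ and light otherwise. By \eqref{eq:telescope}, in which $\sum_e\Delta_e^2$ is diagonal, $X^2(u,w)=\sum_es_ea_e$, where $a_e$ is the $(u,w)$ entry of $X_{e-1}\Delta_e+\Delta_eX_{e-1}$. Concretely, $a_e=s_f$ if $e$ and an earlier edge $f$ form a path of length two from $u$ to $w$, and $a_e=0$ otherwise; an edge lies on at most one such path. So $|a_e|\le1$ and $\sum_e|a_e|=c(u,w)$. The number $J$ of heavy pairs satisfies $2J\le N^2$. Lemma~\ref{lem:signs} with $\Lambda=2\ln N$ and $\tau_j=1$ gives a signing with $|X^2(u,w)|\le\eta\,c(u,w)$ for all heavy pairs (if there are none, take any signing). Light pairs have $|X^2(u,w)|\le\mu$, and $X^2(u,u)=\deg(u)\le d$. So each absolute row sum of $X^2$ is at most $d+\eta d^2+\mu N$,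 and \eqref{eq:rowsum} applies.
\end{proof}

The three terms---the squares $\Delta_e^2$, the heavy pairs, the light pairs---reappear at every level of the general proof. The third is the obstacle: it is small compared with $d^2$ only if $d$ exceeds $\sqrt N$. This is not an artifact of the estimate. If $\Gamma$ is $d$-regular without $4$-cycles, then each row of $X^2$ has $d(d-1)$ off-diagonal entries $\pm1$ whatever the signs are, the absolute row sums equal $d^2$, and \eqref{eq:rowsum} gives only $\|X\|\le d$.

\section{Blocks and balanced colorings}\label{sec:blocks}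

The light part of $X^2$ is, by \eqref{eq:telescope}, again a matrix of the form $\sum_es_e\cdot(\text{predictable matrix})$. So we may bound its norm by squaring it in turn, and so on. After $\ell$ levels the matrix is a signed sum over walks of length $2^\ell$, about $d^{2^\ell}$ per row, and the crude bound (largest light entry)$\,\times N$ becomes negligible only when $d^{2^\ell}>N$. This is the barrier of Section~\ref{sec:halving}. To pass it we shrink the factor $N$ instead of waiting for the number of walks to outgrow it.

For a partition $\mathcal{P}$ of $[N]$ and an $N\times N$ matrix $Y$, let $[Y]_{\mathcal{P}}$ be obtained from $Y$ by setting to $0$ all entries $(u,w)$ with $u,w$ in different parts. The map $Y\mapsto[Y]_{\mathcal{P}}$ is linear. We say that $Y$ is \emph{block diagonal} with respect to $\mathcal{P}$ if $Y=[Y]_{\mathcal{P}}$; its norm is then the largest norm of a block.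

\begin{lemma}[Block bound]\label{lem:block}
Let $Y$ be positive semidefinite and block diagonal with respect to $\mathcal{P}$, and let $\mathcal{P}'$ arise from $\mathcal{P}$ by splitting each part into at most $p$ parts. Then $\|Y\|\le p\,\|[Y]_{\mathcal{P}'}\|$.
\end{lemma}

\begin{proof}
Each block of $Y$ is positive semidefinite, so it suffices to treat one block, which we write as $F^\top F$, with index set split into $U_1,\dots,U_{p'}$, $p'\le p$. Let $F_k$ consist of the columns of $F$ in $U_k$, and let $x_k$ be the restriction of $x$ to $U_k$. By the triangle and Cauchy--Schwarz inequalities,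
\[
\|Fx\|\le\sum_k\|F_k\|\,\|x_k\|\le\Bigl(\sum_k\|F_k\|^2\Bigr)^{1/2}\|x\|.
\]
Since $F_k^\top F_k$ is the diagonal block of $Y$ on $U_k$, we have $\|F_k\|^2\le\|[Y]_{\mathcal{P}'}\|$, and so $\|F^\top F\|=\|F\|^2\le p\,\|[Y]_{\mathcal{P}'}\|$.
\end{proof}

The factor $p$ is attained by the all-ones matrix with $p$ equal parts. Positivity is needed: the matrix with rows $(0,1)$ and $(1,0)$ has norm $1$ and zero diagonal. So we may restrict a square, but not the matrix that is being squared. The loss of $p$ is affordable if the restriction keeps only about a $1/p$ fraction of the absolute mass of every row. The next lemma finds a coloring with this property. It needs a bound $\mu$ on the entries, since a row with a single entry puts all its mass on one color. This is a second reason to remove heavy entries at each level.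

\begin{lemma}[Balanced colorings]\label{lem:color}
Let $p$ and $\mu$ be powers of two, and let $W$ be a $q\times N$ matrix of integers in $[0,\mu]$ with row sums at most $D$. One can deterministically find $\chi:[N]\to[p]$ with
\[
\sum_{u:\,\chi(u)=k}W(i,u)\le\mu\log_2(qp)+(\log_2e)\,\frac{D}{p}\qquad\text{for all }i\in[q],\ k\in[p].
\]
If every row and every column of $W$ has at most $z$ nonzero entries, given as lists, the time is $N\cdot\mathrm{poly}(z,p,\log\mu,\log N)$.
\end{lemma}

\begin{proof}
Color $u=1,2,\dots,N$ in turn. At any moment let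
\[
P(i,k)=\prod_{u'\text{ colored }k}\Bigl(1+\frac{W(i,u')}{\mu}\Bigr)\prod_{u'\text{ uncolored}}\Bigl(1+\frac{W(i,u')}{\mu p}\Bigr),\qquad\Phi=\sum_{i,k}P(i,k).
\]
When $u$ is colored, its factor in $P(i,k)$ becomes $1+W(i,u)/\mu$ if the color is $k$ and $1$ otherwise. The average over the $p$ colors is $1+W(i,u)/(\mu p)$, the old factor. So the average of the new $\Phi$ is the old $\Phi$, and a color that minimizes the new $\Phi$ does not increase it. Initially $\Phi\le qp\,e^{D/(\mu p)}$. At the end, with $\mathrm{load}(i,k)$ the sum to be bounded, the inequality $2^x\le1+x$ on $[0,1]$ (convexity of $2^x$) gives $2^{\mathrm{load}(i,k)/\mu}\le P(i,k)\le qp\,e^{D/(\mu p)}$. Taking logarithms proves the bound.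

For the running time, let $P'(i,k)$ be $P(i,k)$ without the factor of the element $u$ being colored. Giving $u$ the color $k$ changes $\Phi$ to $\sum_{i,k'}P'(i,k')+\frac1\mu\sum_iW(i,u)P'(i,k)$, and the first sum does not depend on $k$. So we choose $k$ minimizing $\sum_iW(i,u)P'(i,k)$, a sum over the at most $z$ rows with $W(i,u)>0$. Each $P'(i,k)$ is recomputed from scratch as a product of at most $z$ factors, each an integer at most $2\mu p$ divided by the power of two $\mu p$. All computations are therefore exact, on numbers of $O(z\log(\mu p)+\log(z\mu))$ bits.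
\end{proof}

\section{The signing theorem}\label{sec:signing}

\subsection{Parameters}\label{sec:param}

The choice of parameters is dictated by the effect of one level. Suppose that the level-$\ell$ matrix has absolute row sums at most $D_\ell$. Its square, restricted to the classes of a balanced $p$-coloring, has row sums of order $D_\ell^2/p$. Writing $D_\ell=pg_\ell$, we see that only the factor $g_\ell$ is squared. The blocks shrink by a factor of order $p$, so $T$ levels exhaust $N\le n^2$ indices if $p\approx n^{2/T}$. Each level takes a square root of the relative error, so a final error $\delta$ requires accuracy $\eta=\delta^{2^T}$ in Lemma~\ref{lem:signs}. The threshold for heavy pairs must exceed the size of one increment by a factor $\Lambda/\eta^2$ (Lemma~\ref{lem:signs}) and must be smaller than $g_\ell$ by a factor $\Lambda$ (Lemma~\ref{lem:color}), where $\Lambda\approx\log n$. This asks for $g_0\approx\Lambda^2/\eta^2$, and the cost is governed by $g_T\approx g_0^{2^T}\approx\delta^{-2\cdot4^T}$. With $\delta=2^{-4b}$, we need $b\,4^T$ to be small compared with $\log n$.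

Let $n\ge2$ and $\lambda=\lceil\log_2n\rceil$, let $b\ge\sqrt\lambda$ be an integer, and let $T$ be the largest integer with $16^Tb\le\lambda$. \emph{In Sections~\ref{sec:signing} and~\ref{sec:expander} we assume $T\ge3$; all implied constants are absolute.} Put
\[
\delta=2^{-4b},\qquad\eta=\delta^{2^T},\qquad\Lambda=12\lambda,\qquad p=2^{\lceil2\lambda/T\rceil+2}.
\]
Let $Q$ be the least power of two with $Q\ge4\Lambda/\eta^2$, let $g$ be the least power of two with $g\ge4\Lambda Q$, and let $\kappa=g/(2Q)$. For $0\le\ell\le T$ put
\[
g_\ell=\tfrac14(4g)^{2^\ell},\qquad D_\ell=pg_\ell,\qquad t_\ell=\frac{2g_\ell}{g},\qquad\mu_\ell=Qt_\ell=\frac{g_\ell}{\kappa},\qquad d=D_0=pg .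
\]
At level $\ell$, the number $D_\ell$ will bound the row sums, $\mu_\ell$ the entries, $2g_\ell$ the mass of a row on one color class, and $t_\ell$ the total mass contributed by one edge; $2\kappa$ will bound the final block size. The numbers $p,Q,g,\kappa,g_\ell,D_\ell,t_\ell,\mu_\ell,1/\eta$ are integers and powers of two.

\begin{lemma}\label{lem:param}
\begin{enumerate}
\item[(a)] $g_0=g$, $t_0=2$, $g_{\ell+1}=4g_\ell^2$, $t_{\ell+1}=4g_\ell t_\ell$, $D_{\ell+1}=4D_\ell g_\ell=4D_\ell^2/p$, and $D_\ell/\mu_\ell=p\kappa$.
\item[(b)] $2\Lambda\le\kappa\le g$, $\;2/g\le\eta$, $\;4/p\le\eta$, $\;d\ge Q\ge4\Lambda/\eta^2$, and $(p/4)^T\ge n^2$.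
\item[(c)] $p,g,T\le n$ and $D_T\le n^{8/T}$. Each of $\lambda$, $T$, $p\kappa$, $D_\ell$, $t_\ell$, $2t_\ell/\eta$ is at most $D_T$.
\item[(d)] $480\lambda\le2^b$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is substitution of the definitions. In (b), $g\ge4\Lambda Q$ gives $\kappa\ge2\Lambda$, $d\ge g\ge Q$ and $g\ge16\Lambda^2/\eta^2\ge2/\eta$. Next, $p/4\ge2^{2\lambda/T}$, so $(p/4)^T\ge2^{2\lambda}\ge n^2$. From $b\le\lambda/16^T$ and $2T\le8^T$ we get $\log_2(1/\eta)=4b2^T\le4\lambda/8^T\le2\lambda/T$, so $1/\eta\le p/4$.

From $16^T\sqrt\lambda\le16^Tb\le\lambda$ we get $\sqrt\lambda\ge16^T\ge2^{12}$. For $x=\sqrt\lambda\ge2^{12}$ we have $\log_2(480x^2)\le9+2\log_2x\le x\le b$, which is (d).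

For (c), minimality gives $Q<8\Lambda/\eta^2$ and $g<8\Lambda Q$, so $4g<256\Lambda^2/\eta^2$. As $\Lambda\le12b^2$, we have $\log_2\Lambda\le4+2b$, and $\log_2(4g)\le16+4b+8b2^T\le11b2^T$. Hence $\log_2g_T\le11b4^T\le11\lambda/4^T\le\lambda/T$, using $11T\le4^T$. Also $\log_2p\le2\lambda/T+3\le3\lambda/T$, because $\lambda/T\ge16^T/T\ge3$. So $D_T\le2^{4\lambda/T}\le n^{8/T}$, as $\lambda\le2\log_2n$. Since $n>2^{\lambda-1}$, the bounds $\log_2p\le2\lambda/3+3\le\lambda-1$ and $\log_2g\le\lambda/3$ give $p,g\le n$, and $T\le\lambda\le n$. Finally $T\le\lambda\le g$, $p\kappa\le pg$, $t_\ell\le g_\ell$ and $2t_\ell/\eta\le pg_\ell/2$, and all of these are at most $D_\ell\le D_T$.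
\end{proof}

\begin{theorem}[Signing]\label{thm:signing}
Given a simple graph $\Gamma$ on $[N]$, $N\le n^2$, with maximum degree at most $d$, one can deterministically compute in time $N\cdot n^{O(1/T)}$ a signing with
\[
\|X\|\le9\delta d\qquad\text{and}\qquad|\sigma_v|\le\eta d\ \text{ for all }v .
\]
\end{theorem}

The proof occupies the rest of this section. To apply the restriction to blocks, and the split into heavy and light pairs, to both sides of \eqref{eq:telescope}, we need them to be linear maps that do not change from one step $e$ to the next, and Lemma~\ref{lem:signs} needs its list of sums in advance. So the partitions and the heavy pairs are fixed first, from unsigned matrices $A_\ell$ that dominate the signed ones for every choice of signs.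

\subsection{The unsigned hierarchy}\label{sec:hierarchy}

Let $\mathcal{P}_0=\{[N]\}$ and let $A_0$ be the adjacency matrix of $\Gamma$. Given $\mathcal{P}_\ell$ and $A_\ell$ with $\ell<T$, do the following.
\begin{enumerate}
\item \emph{Color.} Cut each part of $\mathcal{P}_\ell$ into \emph{chunks} of $p\kappa$ elements, of which the last may be smaller. Let $W$ consist of the rows of $A_\ell$ and, for each chunk, one row that equals $\mu_\ell$ on the chunk and $0$ elsewhere. Apply Lemma~\ref{lem:color} to $W$ with $\mu=\mu_\ell$ and $D=D_\ell$. Let $\mathcal{P}_{\ell+1}$ arise by splitting each part of $\mathcal{P}_\ell$ according to the colors.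
\item \emph{Square and restrict.} Let $\tilde A_{\ell+1}=[2A_\ell^2]_{\mathcal{P}_{\ell+1}}$.
\item \emph{Remove heavy pairs.} Call $(u,w)$, where $u=w$ is allowed, \emph{heavy at level $\ell+1$} if $\tilde A_{\ell+1}(u,w)>\mu_{\ell+1}$ and \emph{light} otherwise. Let $A_{\ell+1}$ be the restriction of $\tilde A_{\ell+1}$ to light pairs, that is, the matrix with all heavy entries set to $0$.
\end{enumerate}
The chunk rows force the parts to shrink; the rows of $A_\ell$ alone do not, as the case $A_\ell=0$ shows. One row per part would serve the same purpose but would be too long, both for the bound $D_\ell$ and for the running time. The factor $2$ in step 2 accounts for the two products in \eqref{eq:telescope}.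

\begin{lemma}\label{lem:hierarchy}
\begin{enumerate}
\item[(a)] For $0\le\ell\le T$, $A_\ell$ is a symmetric nonnegative integer matrix, block diagonal with respect to $\mathcal{P}_\ell$, with entries at most $\mu_\ell$ and row sums at most $D_\ell$. For $\ell\ge1$, the row sums of $\tilde A_\ell$ are at most $D_\ell$, and each row has at most $p\kappa$ heavy pairs at level $\ell$.
\item[(b)] For $\ell<T$, every $v\in[N]$ and every part $U$ of $\mathcal{P}_{\ell+1}$ satisfy $\sum_{u\in U}A_\ell(v,u)\le2g_\ell$.
\item[(c)] Every part of $\mathcal{P}_T$ has at most $2\kappa$ elements.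
\end{enumerate}
\end{lemma}

\begin{proof}
For $\ell=0$, (a) holds because $\mu_0=2Q\ge1$ and $D_0=d$. Assume (a) for some $\ell<T$. A chunk row has sum at most $p\kappa\mu_\ell=D_\ell$, so Lemma~\ref{lem:color} applies. The number of rows is $q\le2N$, so $\log_2(qp)\le\log_2(2n^3)\le\Lambda\le\kappa/2$, and every load is at most $\mu_\ell\kappa/2+(\log_2e)g_\ell=(\frac12+\log_2e)g_\ell\le2g_\ell$. A part of $\mathcal{P}_{\ell+1}$ lies in one color class, so the rows of $A_\ell$ give (b). If $U$ is the part of $\mathcal{P}_{\ell+1}$ that contains $u$, the row sum of $\tilde A_{\ell+1}$ at $u$ is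
\[
2\sum_vA_\ell(u,v)\sum_{w\in U}A_\ell(v,w)\le2D_\ell\cdot2g_\ell=D_{\ell+1}.
\]
Hence a row has at most $D_{\ell+1}/\mu_{\ell+1}=p\kappa$ heavy pairs, and the other claims of (a) for $\ell+1$ hold by construction.

The chunk rows show that a color occurs at most $2g_\ell/\mu_\ell=2\kappa$ times in a chunk. So a part of $\mathcal{P}_{\ell+1}$ inside $U\in\mathcal{P}_\ell$ has at most $2\kappa\lceil|U|/(p\kappa)\rceil$ elements. This is $2\kappa$ if $|U|\le p\kappa$, and at most $4|U|/p$ otherwise, since $\lceil x\rceil\le2x$ for $x\ge1$. As $p\ge4$, induction shows that the parts of $\mathcal{P}_\ell$ have at most $\max(N(4/p)^\ell,2\kappa)$ elements, and $N(4/p)^T\le1$ by Lemma~\ref{lem:param}(b).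
\end{proof}

\subsection{The signed hierarchy and the choice of signs}\label{sec:choice}

Number the edges of $\Gamma$ as $e=1,\dots,M$ in any order. For signs $s_1,\dots,s_M$ define, for all $e$ and $0\le\ell\le T$, matrices by $\Delta^{(0)}_e=\Delta_e$, $X^{(\ell)}_e=\sum_{f\le e}s_f\Delta^{(\ell)}_f$ and, for $\ell<T$,
\begin{align*}
\tilde\Delta^{(\ell+1)}_e&=\bigl[X^{(\ell)}_{e-1}\Delta^{(\ell)}_e+\Delta^{(\ell)}_eX^{(\ell)}_{e-1}\bigr]_{\mathcal{P}_{\ell+1}},\\
\Delta^{(\ell+1)}_e&=\text{restriction of }\tilde\Delta^{(\ell+1)}_e\text{ to the pairs that are light at level }\ell+1 .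
\end{align*}
These are symmetric integer matrices, and by induction on $\ell$ the increments $\Delta^{(\ell)}_e$ and $\tilde\Delta^{(\ell)}_e$ are predictable. We write $X^{(\ell)}=X^{(\ell)}_M$, so $X^{(0)}=X$.

To apply Lemma~\ref{lem:signs} we must bound each increment and the total of all increments at a given pair. For this we distribute $A_\ell$ among the edges. The following matrices serve the analysis only: $B^{(0)}_e=\Delta_e$, $\tilde B^{(\ell+1)}_e=[A_\ell B^{(\ell)}_e+B^{(\ell)}_eA_\ell]_{\mathcal{P}_{\ell+1}}$, and $B^{(\ell+1)}_e$ is the restriction of $\tilde B^{(\ell+1)}_e$ to the pairs light at level $\ell+1$. They are symmetric, nonnegative and independent of the signs.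

\begin{lemma}[Domination]\label{lem:dom}
For every choice of signs, every $e$ and every $0\le\ell\le T$ (with $\ell\ge1$ in the statements with a tilde):
\begin{enumerate}
\item[(a)] $\sum_eB^{(\ell)}_e=A_\ell$ and $\sum_e\tilde B^{(\ell)}_e=\tilde A_\ell$;
\item[(b)] $|\Delta^{(\ell)}_e|\le B^{(\ell)}_e$, $\;|\tilde\Delta^{(\ell)}_e|\le\tilde B^{(\ell)}_e$ and $|X^{(\ell)}_e|\le A_\ell$;
\item[(c)] the sum of all entries of $B^{(\ell)}_e$, and of $\tilde B^{(\ell)}_e$, is at most $t_\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
The bound on $X^{(\ell)}_e$ follows from the others at the same level: $|X^{(\ell)}_e|\le\sum_f|\Delta_f^{(\ell)}|\le\sum_fB^{(\ell)}_f=A_\ell$. We use induction on $\ell$. For $\ell=0$ we have $\sum_e\Delta_e=A_0$, and $\Delta_e$ has two entries equal to $1$, so its entry sum is $t_0=2$. Assume the lemma for $\ell<T$. By linearity, $\sum_e\tilde B^{(\ell+1)}_e=[A_\ell A_\ell+A_\ell A_\ell]_{\mathcal{P}_{\ell+1}}=\tilde A_{\ell+1}$, and restricting to light pairs gives (a). If $|Y|\le B$ and $|Y'|\le B'$, then $|YY'|\le BB'$. So $|\tilde\Delta^{(\ell+1)}_e|\le\tilde B^{(\ell+1)}_e$,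 and restricting to light pairs gives (b). For (c), let $U_w$ be the part of $\mathcal{P}_{\ell+1}$ containing $w$. The entry sum of $[A_\ell B^{(\ell)}_e]_{\mathcal{P}_{\ell+1}}$ is
\[
\sum_{v,w}B^{(\ell)}_e(v,w)\sum_{u\in U_w}A_\ell(u,v)\le t_\ell\cdot2g_\ell
\]
by the symmetry of $A_\ell$ and Lemma~\ref{lem:hierarchy}(b). The other term is the transpose of this one, so the total is at most $4g_\ell t_\ell=t_{\ell+1}$, and $B_e^{(\ell+1)}\le\tilde B_e^{(\ell+1)}$.
\end{proof}

Part (c) is the second use of the balanced coloring. Without it, the mass of one edge would grow by the factor $2D_\ell$ instead of $4g_\ell$, and the ratio $g_\ell/t_\ell=g/2$ would not be preserved.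

We now choose the signs by rule \eqref{eq:rule} for the following family of sums.
\begin{itemize}
\item For each vertex $v$: $a_e=1$ if $v\in e$ and $a_e=0$ otherwise, with $\tau=1$ and $c=d$. The hypothesis $c\ge4\Lambda\tau/\eta^2$ is in Lemma~\ref{lem:param}(b).
\item For each $\ell\in\{1,\dots,T\}$ and each unordered pair $\{u,w\}$ heavy at level $\ell$: $a_e=\tilde\Delta^{(\ell)}_e(u,w)$, with $\tau=t_\ell$ and $c=\tilde A_\ell(u,w)$. By Lemma~\ref{lem:dom}, $|a_e|\le\tilde B^{(\ell)}_e(u,w)\le t_\ell$ and $\sum_e|a_e|\le\tilde A_\ell(u,w)$, and heaviness gives $c>\mu_\ell=Qt_\ell\ge4\Lambda\tau/\eta^2$.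
\end{itemize}
The number of sums is $J\le N(1+Tp\kappa)\le n^2(1+n^3)$, so $2J\le4n^5\le n^6$ and $\ln(2J)\le6\lambda\le\Lambda$. Lemma~\ref{lem:signs} gives $|\sigma_v|\le\eta d$ for all $v$, which is the second claim of Theorem~\ref{thm:signing}, and
\begin{equation}\label{eq:heavy}
\Bigl|\sum_es_e\tilde\Delta^{(\ell)}_e(u,w)\Bigr|\le\eta\,\tilde A_\ell(u,w)\qquad\text{for every pair }(u,w)\text{ heavy at level }\ell .
\end{equation}

\subsection{The norm}\label{sec:norm}

Let $\rho_\ell=\|X^{(\ell)}\|/D_\ell$. Domination and \eqref{eq:rowsum} give only $\rho_\ell\le1$. At the last level the blocks are so small that much more is true, and the gain is passed from each level to the one before it.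

\begin{lemma}\label{lem:rec}
We have $\rho_T\le\eta$, and $\rho_\ell^2\le5\eta+4\rho_{\ell+1}$ for $0\le\ell<T$.
\end{lemma}

\begin{proof}
Since $|X^{(T)}|\le A_T$, each row of $X^{(T)}$ has at most $2\kappa$ nonzero entries, each at most $\mu_T$ in absolute value (Lemma~\ref{lem:hierarchy}). So $\rho_T\le2\kappa\mu_T/D_T=2/p\le\eta$.

Let $\ell<T$. Apply \eqref{eq:telescope} to the matrices $\Delta^{(\ell)}_e$, apply $[\,\cdot\,]_{\mathcal{P}_{\ell+1}}$ to both sides, and split $\sum_es_e\tilde\Delta^{(\ell+1)}_e$ into its heavy part $\Psi$ and its light part, which is $\sum_es_e\Delta^{(\ell+1)}_e=X^{(\ell+1)}$. This gives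
\[
\bigl[(X^{(\ell)})^2\bigr]_{\mathcal{P}_{\ell+1}}=[S]_{\mathcal{P}_{\ell+1}}+\Psi+X^{(\ell+1)},\qquad S=\sum_e\bigl(\Delta^{(\ell)}_e\bigr)^2 .
\]
By Lemma~\ref{lem:dom}, $|S|\le\sum_e(B^{(\ell)}_e)^2$, and row $u$ of the latter matrix sums to
\[
\sum_e\sum_vB^{(\ell)}_e(u,v)\sum_wB^{(\ell)}_e(v,w)\le t_\ell\sum_vA_\ell(u,v)\le t_\ell D_\ell .
\]
So $\|[S]_{\mathcal{P}_{\ell+1}}\|\le t_\ell D_\ell$ by \eqref{eq:rowsum}. By \eqref{eq:heavy}, $|\Psi|\le\eta\tilde A_{\ell+1}$, so $\|\Psi\|\le\eta D_{\ell+1}$. The matrix $X^{(\ell)}$ is block diagonal with respect to $\mathcal{P}_\ell$, because $|X^{(\ell)}|\le A_\ell$. Hence its square is positive semidefinite and block diagonal, and Lemma~\ref{lem:block} gives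
\[
\|X^{(\ell)}\|^2\le p\bigl(t_\ell D_\ell+\eta D_{\ell+1}+\|X^{(\ell+1)}\|\bigr).
\]
Divide by $D_\ell^2$. The first term becomes $pt_\ell/D_\ell=t_\ell/g_\ell=2/g\le\eta$. In the other two, $pD_{\ell+1}/D_\ell^2=4$: the factor $p$ lost in the block bound is the factor $p$ won by the coloring. So $\rho_\ell^2\le\eta+4\eta+4\rho_{\ell+1}$.
\end{proof}

The constant $4$ does not accumulate, because each level takes a square root. We claim that $\rho_{T-j}\le9\eta^{2^{-j}}$ for $0\le j\le T$. This holds for $j=0$, and if it holds for some $j<T$, then
\[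
\rho_{T-j-1}^2\le5\eta+36\eta^{2^{-j}}\le41\eta^{2^{-j}}\le\bigl(9\eta^{2^{-j-1}}\bigr)^2 .
\]
For $j=T$ we obtain $\|X\|=\rho_0d\le9\eta^{2^{-T}}d=9\delta d$.

\subsection{Running time}\label{sec:time}

Matrices are stored sparsely, with search trees, and their entries are integers of absolute value at most $D_T\le n^{8/3}$. An integer vector has at most as many nonzero entries as the sum of its absolute values; this turns each bound on mass into a bound on sparsity. We show that the total time is $N\cdot\mathrm{poly}(D_T)$, which is $N\cdot n^{O(1/T)}$ by Lemma~\ref{lem:param}(c). By the same lemma, factors polynomial in $\lambda$, $T$ and $p$ are polynomial in $D_T$.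

\emph{Unsigned hierarchy.} Rows and columns of $A_\ell$ have at most $D_\ell$ nonzero entries, a chunk row has at most $p\kappa\le D_\ell$, and each $u$ lies in one chunk. So Lemma~\ref{lem:color} applies with $z=D_\ell+1$. Computing $\tilde A_{\ell+1}$ takes $O(ND_\ell^2)$ multiplications and search-tree operations.

\emph{Signed hierarchy.} There are $M\le Nd/2$ steps. In step $e$ we compute $\tilde\Delta^{(\ell+1)}_e$ and $\Delta^{(\ell+1)}_e$ for $\ell=0,\dots,T-1$ in this order, choose $s_e$, and update the matrices $X^{(\ell)}_e$. By Lemma~\ref{lem:dom}, $\Delta^{(\ell)}_e$ and $\tilde\Delta^{(\ell)}_e$ have at most $t_\ell$ nonzero entries, and each row and column of $X^{(\ell)}_{e-1}$ has at most $D_\ell$. So $\tilde\Delta^{(\ell+1)}_e$ takes $O(t_\ell D_\ell)$ multiplications and search-tree operations.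

\emph{Products.} We store $P^\pm$ for each of the $J\le N(1+Tp\kappa)$ sums. In step $e$ at most $2+Tt_T$ sums have $a_e\ne0$, and only these are read and updated. For a fixed sum, the number of steps with $a_e\ne0$ is at most $c$, which is $d$ or $\tilde A_\ell(u,w)\le D_\ell$. Each $\theta$ is a power of two with $1/\theta\le D_T$, so a factor $1\pm\theta s_ea_e$ is an integer at most $2/\theta$ divided by the power of two $1/\theta$. Hence each $P^\pm$ is a dyadic rational of $O(D_T\lambda)$ bits, and the sign in \eqref{eq:rule} is determined exactly in time $\mathrm{poly}(D_T)$.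

This completes the proof of Theorem~\ref{thm:signing}.

\section{Sparsifying an expander}\label{sec:expander}

For an unweighted graph $C$ and $S\subseteq V(C)$, let $\operatorname{vol}_C(S)=\sum_{v\in S}\deg_C(v)$. We say that $C$ has \emph{conductance at least $\varphi$} if $|\partial_CS|\ge\varphi\min(\operatorname{vol}_C(S),\operatorname{vol}_C(V(C)\setminus S))$ for all $S$. Let $\mathrm{Deg}_C$ be the diagonal matrix of degrees. \emph{Cheeger's inequality} states that, if $C$ has conductance at least $\varphi$, then
\begin{equation}\label{eq:cheeger}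
x^\top L_Cx\ge\frac{\varphi^2}{2}\,x^\top\mathrm{Deg}_C\,x\qquad\text{whenever }\sum_v\deg_C(v)x_v=0 .
\end{equation}
(Vertices of degree $0$ contribute to neither side.)

By \eqref{eq:cheeger}, it is enough to make the error of each halving small relative to $x^\top\mathrm{Deg}_Cx$. Theorem~\ref{thm:signing} and \eqref{eq:halving} give an error proportional to $d\|y\|^2$, which is of this form only if all degrees are comparable to $d$. A vertex of degree $f\ge d$ is therefore split into $\lceil f/d\rceil$ copies; it is then charged $d\lceil f/d\rceil\le2f$. A vertex of degree below $d$ would be charged too much, but its edges are few and can be kept as they are. For a set $F$ of edges we write $L_F=\sum_{e\in F}L_e$, and the parameters are those of Section~\ref{sec:param}.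

\begin{lemma}\label{lem:expander}
Let $C$ be a simple unweighted graph with $n_C\le n$ vertices and conductance at least $2^{-b}$. One can deterministically compute, in time $(n_C+|E(C)|)\,n^{O(1/T)}$, a subgraph $H_C$ of $C$ with at most $dn_C$ edges and positive integer weights at most $2^{6\lambda}$ such that $|x^\top(L_{H_C}-L_C)x|\le2^{-b}\,x^\top L_Cx$ for all $x$.
\end{lemma}

\begin{proof}
We may assume that $C$ has an edge. The algorithm runs in rounds $i=0,1,\dots$. Round $i$ starts with a set $F_i$ of \emph{active} edges, which carry weight $2^i$, and $F_0=E(C)$.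
\begin{enumerate}
\item \emph{Prune.} While some vertex has between $1$ and $d-1$ active edges, \emph{freeze} them: make them inactive and put them into a set $R_i$. Let $F'_i=F_i\setminus R_i$ be the remaining active set and let $f(v)$ be the degree of $v$ in $F'_i$, so that $f(v)=0$ or $f(v)\ge d$.
\item \emph{Stop} if $F'_i=\emptyset$: set $I=i$ and output the graph $H_C$ in which the edges of $R_j$ have weight $2^j$ for $j\le I$.
\item \emph{Halve.} Replace each $v$ with $f(v)>0$ by $\lceil f(v)/d\rceil\le2f(v)/d$ copies, and distribute the edges of $F'_i$ at $v$ among the copies, at most $d$ to each. The resulting graph $\Gamma$ is simple, since distinct edges of $C$ have distinct pairs of endpoints, and it has $N\le\sum_v2f(v)/d=4|F'_i|/d\le n^2$ vertices. Sign it by Theorem~\ref{thm:signing} and let $F_{i+1}=\{e\in F'_i:s_e=+1\}$.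
\end{enumerate}

\emph{Size.} A vertex that triggers a freeze has no active edges afterwards, and active sets only shrink. So each vertex triggers at most once, and at most $dn_C$ edges are ever frozen.

\emph{Rounds and time.} Summing signed degrees over the vertices of $\Gamma$ gives $\sum_es_e\le\frac12N\eta d\le2\eta|F'_i|$. So $|F_{i+1}|=\frac12(|F'_i|+\sum_es_e)\le(\frac12+\eta)|F'_i|\le\frac34|F_i|$. If round $i$ does not stop, then $1\le|F_i|\le(3/4)^i4^\lambda$, and $(4/3)^5>4$ gives $i\le5\lambda$. Hence $I\le5\lambda+1\le6\lambda$, which also bounds the weights. In each round, pruning (with a queue of vertices of low degree) and splitting take time $O(n_C+|E(C)|)$, and signing takes time $N\cdot n^{O(1/T)}$ with $N\le|E(C)|$. The factor $6\lambda+1$ for the number of rounds is absorbed, as $\lambda\le D_T\le n^{8/T}$.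

\emph{Weighted degrees.} Summing signed degrees over the copies of $v$ gives $\deg_{F_{i+1}}(v)\le\frac12(f(v)+\lceil f(v)/d\rceil\eta d)\le\frac12(1+2\eta)\deg_{F_i}(v)$. By Lemma~\ref{lem:param}(d), $12\lambda\eta\le12\lambda2^{-b}\le\frac1{40}$. So for all $i\le I$,
\begin{equation}\label{eq:deg}
2^i\deg_{F_i}(v)\le(1+2\eta)^{6\lambda}\deg_C(v)\le e^{12\lambda\eta}\deg_C(v)\le2\deg_C(v).
\end{equation}

\emph{Error.} Let $\mathcal{L}_i=\sum_{j<i}2^jL_{R_j}+2^iL_{F_i}$ be the Laplacian of the weighted graph at the start of round $i$. Then $\mathcal{L}_0=L_C$, and $\mathcal{L}_I=L_{H_C}$ because $F_I=R_I$. For $i<I$, since $L_{F_i}=L_{R_i}+L_{F'_i}$,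
\[
\mathcal{L}_{i+1}-\mathcal{L}_i=2^{i+1}L_{F_{i+1}}-2^iL_{F'_i}=2^i\sum_{e\in F'_i}s_eL_e .
\]
Given $x$, let $y$ be the vector on the vertices of $\Gamma$ that equals $x_v$ on every copy of $v$. Each edge has the same endpoint values under $x$ and under $y$, so $x^\top(\sum_es_eL_e)x$ is the left side of \eqref{eq:halving} for $\Gamma$. Theorem~\ref{thm:signing}, $\eta\le\delta$ and \eqref{eq:deg} give
\[
|x^\top(\mathcal{L}_{i+1}-\mathcal{L}_i)x|\le2^i(\eta+9\delta)\,d\sum_v\lceil f(v)/d\rceil x_v^2\le20\delta\sum_v2^if(v)x_v^2\le40\delta\,x^\top\mathrm{Deg}_Cx .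
\]
Summing over $i<I\le6\lambda$ yields $|x^\top(L_{H_C}-L_C)x|\le240\lambda\delta\,x^\top\mathrm{Deg}_Cx$. The left side and $x^\top L_Cx$ do not change when a multiple of $\mathbf{1}$ is added to $x$, so we may assume $\sum_v\deg_C(v)x_v=0$. Then \eqref{eq:cheeger} with $\varphi=2^{-b}$ and Lemma~\ref{lem:param}(d) give
\[
|x^\top(L_{H_C}-L_C)x|\le240\lambda\,2^{-4b}\cdot2\cdot2^{2b}\,x^\top L_Cx=480\lambda\,2^{-2b}\,x^\top L_Cx\le2^{-b}\,x^\top L_Cx.\qedhere
\]
\end{proof}

The last display explains the choice $\delta=2^{-4b}$: of the $4b$ bits of accuracy, $2b$ pay for Cheeger's inequality, $b$ for the number of rounds, and $b$ remain. The conductance hypothesis enters only there, and halving can fail without it: if $C$ consists of two large cliques joined by one edge, the bounds of Theorem~\ref{thm:signing} do not prevent that edge from being deleted, and the cut between the cliques then drops to $0$.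

\section{General graphs}\label{sec:general}

It remains to write $L_G$ as a sum of multiples of Laplacians of unweighted expanders and of few single edges. We use the following deterministic expander decomposition.

\begin{theorem}[\cite{CGLNPS}]\label{thm:ed}
Given an unweighted graph $G'$ on $V$ with $m'$ edges, $\epsilon_0\in(0,1]$ and an integer $1\le r\le O(\log m')$, one can deterministically compute, in time $O\bigl((m')^{1+O(1/r)+o(1)}(\log m')^{O(r^2)}\bigr)$, a partition $V_1,\dots,V_k$ of $V$ with $\sum_i|\partial_{G'}V_i|\le\epsilon_0\cdot2m'$ such that every induced graph $G'[V_i]$ has conductance at least $\Omega\bigl(\epsilon_0/(\log m')^{O(r^2)}\bigr)$.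
\end{theorem}

An edge between two parts is counted twice in $\sum_i|\partial_{G'}V_i|$, so at most $\epsilon_0m'$ edges join different parts. We apply the theorem only with $|V|=n\le m'\le n^2$, $\epsilon_0=\frac12$ and $r=\lceil\log_2\log_2n\rceil$. Then $(\log m')^{O(r^2)}=2^{O(r^3)}$ and $r^3=o(\sqrt{\log n})$. So there are an absolute constant $n_0$ and a fixed function $\xi_0(n)\to0$ such that, for $n\ge n_0$, the conductance of the parts is at least $2^{-\sqrt{\log_2n}}$ and the time is at most $m'n^{\xi_0(n)}$; here we use $m'\ge n$ to make the $o(1)$ term uniform and $m'\le n^2$ to change the base.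

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:range}(a)]
A fixed $\epsilon$ is a constant function $\epsilon(n)$, so we treat both cases together. Let $\lambda=\lceil\log_2n\rceil$ and
\[
b=\max\bigl\{\lceil\sqrt\lambda\,\rceil,\ \lceil\log_2(1/\epsilon)\rceil\bigr\},
\]
so that $b\ge\sqrt\lambda$, $2^{-b}\le\epsilon$ and $2^{-b}\le2^{-\sqrt{\log_2n}}$. The algorithm uses $\epsilon$ only through $b$. Let $T$ be the largest integer with $16^Tb\le\lambda$. The hypothesis $\epsilon(n)\ge n^{-o(1)}$ means that $b=o(\lambda)$, and $16^{T+1}>\lambda/b$ then gives $T\to\infty$ as $n\to\infty$. For fixed $\epsilon$ and large $n$ we have $b=\lceil\sqrt\lambda\,\rceil\le2\sqrt\lambda$, so $16^{T+1}>\sqrt\lambda/2$ and $T=\Omega(\log\log n)$.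

If $m\le n$, output $G$. If $n<n_0$ or $T<3$, also output $G$; this happens for finitely many $n$ only, for which we take $\alpha(n)=1$. These cases take time $O(m)$. Now let $n<m\le n^2$, $n\ge n_0$ and $T\ge3$.
\begin{enumerate}
\item \emph{Binary expansion.} Let $G_i$ be the unweighted simple graph of those edges whose weight has binary digit $1$ at position $i$. Then $L_G=\sum_i2^iL_{G_i}$, and there are $O(\log n)$ values of $i$. This is where the weights have to be integers bounded by $n^{O(1)}$.
\item \emph{Decomposition.} For each $i$, start with the edge set $E(G_i)$. While the current set has more than $n$ edges, apply Theorem~\ref{thm:ed} to it, call the graphs induced on the parts \emph{clusters}, and continue with the edges between parts, which are at most half of the current ones. After $O(\log n)$ iterations at most $n$ edges remain; call them \emph{leftover}. The edge sets of the clusters and the leftover edges partition $E(G_i)$.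
\item \emph{Sparsification.} Every cluster $C$ has conductance at least $2^{-b}$. Compute $H_C$ by Lemma~\ref{lem:expander}.
\item \emph{Assembly.} Let $H$ be the sum over $i$ of the graphs $H_C$ and the leftover edges obtained from $G_i$, with weights multiplied by $2^i$ and parallel edges merged.
\end{enumerate}

\emph{Approximation.} We have $L_H-L_G=\sum_i2^i\sum_C(L_{H_C}-L_C)$, where $C$ ranges over the clusters of $G_i$. So $|x^\top(L_H-L_G)x|\le\epsilon\sum_i2^i\sum_Cx^\top L_Cx\le\epsilon\,x^\top L_Gx$ for all $x$, and $H$ is a $(1+\epsilon)$-approximate spectral sparsifier. By construction $E(H)\subseteq E(G)$, and the weights are integers bounded by $n^{O(1)}$.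

\emph{Size.} The clusters of one iteration are vertex-disjoint, so their sparsifiers have at most $dn$ edges in total. There are $O(\log^2n)$ iterations altogether and $O(n\log n)$ leftover edges. As $\lambda,d\le D_T\le n^{8/T}$, the graph $H$ has $O(\log^2n)\,(dn+n)=n^{1+O(1/T)}$ edges. The exponent depends only on $n$ and $\epsilon$. It is $1+o(1)$ in general, and $1+O(1/\log\log n)$ for fixed $\epsilon$.

\emph{Time.} In one iteration, step 2 takes time at most $mn^{\xi_0(n)}$, and step 3 takes time $\sum_C(n_C+|E(C)|)\,n^{O(1/T)}\le2m\,n^{O(1/T)}$. Steps 1 and 4 take time $m\cdot\mathrm{poly}(\log n)$. So the total is at most $mn^{\xi(n)}$ for a function $\xi(n)\ge0$ that tends to $0$ and depends only on $\epsilon(\cdot)$. Since $\sqrt m\le n<m$, this is at most $m^{1+\beta(m)}$ with $\beta(m)=\sup_{n\ge\sqrt m}\xi(n)\to0$.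
\end{proof}

\section{The complete graph}\label{sec:complete}

In any graph, the weight of an edge $uv$ is determined by the three cuts $\{u\}$, $\{v\}$, $\{u,v\}$. In a sparsifier of $K_n$ these are known up to $O(\epsilon n)$, so no edge can be much heavier than $\epsilon n$, while every vertex needs total weight close to $n$.

\begin{proof}[Proof of Theorem~\ref{thm:range}(b)]
Let $H$ be a $(1+\epsilon)$-approximate cut sparsifier of $K_n$ with $\epsilon\le\frac12$; merging parallel edges only lowers the number of edges. For $n=1$ the bound is $0$. For $n=2$ it is $\frac16$, and $H$ has an edge because its only cut has positive weight. Let $n\ge3$. A sparsifier for a smaller $\epsilon$ is also one for $1/n\le\frac12$, so we may assume $\epsilon\ge1/n$. Let $u\ne v$. Then $\{u,v\}\ne V$, and in $K_n$ the cuts $\{u\}$, $\{v\}$, $\{u,v\}$ have weights $n-1$, $n-1$, $2(n-2)$. The edge $uv$ lies in the first two cuts and not in the third, and every other edge at $u$ or $v$ lies in exactly one of the first two and in the third. Therefore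
\begin{align*}
2w_H(uv)&=w_H(\partial_H\{u\})+w_H(\partial_H\{v\})-w_H(\partial_H\{u,v\})\\
&\le2(1+\epsilon)(n-1)-2(1-\epsilon)(n-2)=2\bigl(1+\epsilon(2n-3)\bigr),
\end{align*}
and $w_H(uv)\le1+2\epsilon n\le3\epsilon n$. Since $w_H(\partial_H\{v\})\ge(1-\epsilon)(n-1)\ge\frac12(n-1)$, every vertex has at least $(n-1)/(6\epsilon n)$ neighbors in $H$. So $H$ has at least $\frac n2\cdot\frac{n-1}{6\epsilon n}=\frac{n-1}{12\epsilon}$ edges.

Now let $\epsilon(n)\le\frac12$, and suppose that every graph, in particular $K_n$, has a cut or spectral sparsifier with at most $n^{1+\alpha(n)}$ edges, where $\alpha(n)\to0$. A spectral sparsifier is a cut sparsifier, so $\max(\epsilon(n),1/n)\ge(n-1)/(12n^{1+\alpha(n)})$. The right side is $n^{-o(1)}$ and exceeds $1/n$ for large $n$, so it bounds $\epsilon(n)$ itself, and $\epsilon(n)\ge n^{-o(1)}$. Conversely, if $\epsilon(n)\ge n^{-o(1)}$, part (a) computes spectral, hence also cut, sparsifiers with $n^{1+o(1)}$ edges deterministically in time $m^{1+o(1)}$.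
\end{proof}

\begin{thebibliography}{9}

\bibitem{CGLNPS}
Chuzhoy, Gao, Li, Nanongkai, Peng, and Saranurak,
\emph{A Deterministic Algorithm for Balanced Cut with Applications to Dynamic Connectivity, Flows, and More},
FOCS 2020.

\bibitem{proposal}
``1 Introduction,''
\texttt{http://www.cs.cmu.edu/\textasciitilde jmli/papers/proposal.pdf}.

\end{thebibliography}
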